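
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The local cactus rank of a general ternary form}


\begin{abstract}
The local cactus rank of a ternary form $F$ is the smallest length of a zero-dimensional scheme in $\mathbb P^2$ that is apolar to $F$ and supported at a single point. We prove that for every $d\ge 1$ a general ternary form of degree $d$ has local cactus rank $\lceil d(d+3)/4\rceil$, the value predicted by a parameter count. The main step computes the dimension of the space of plane curves of degree $d$ that are singular along a general curvilinear scheme of given length supported at a point. If the expected conditions on such curves were dependent, then the scheme could be moved along a general such curve while the curve stays singular along it. The curve would then be non-reduced, and a dimension count shows that there are too few non-reduced curves, apart from two small cases that do no harm.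
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $S=\mathbb C[x_0,x_1,x_2]$, and let $T=\mathbb C[y_0,y_1,y_2]$ act on $S$ by differentiation, $y_i$ acting as $\partial/\partial x_i$; we write $g\circ F$ for the result. For a form $F\in S_d$ put $\operatorname{Ann}(F)=\{g\in T: g\circ F=0\}$. A zero-dimensional scheme $Z\subset\mathbb P^2=\operatorname{Proj}(T)$ with (saturated) homogeneous ideal $I_Z\subset T$ is \emph{apolar} to $F$ if $I_Z\subseteq\operatorname{Ann}(F)$.

If $Z$ is a set of $r$ distinct points $p_1,\dots,p_r$, apolarity has a concrete meaning. For $p\in\mathbb C^3$ let $\ell_p=p_0x_0+p_1x_1+p_2x_2$. Then $h\circ\ell_p^d=d!\,h(p)$ for $h\in T_d$, so the forms of degree $d$ killed by $(I_Z)_d$ are exactly the linear combinations of $\ell_{p_1}^d,\dots,\ell_{p_r}^d$. By Lemma~\ref{lem:apolar} below, $Z$ is apolar to $F$ if and only if $F$ is such a linear combination. General apolar schemes allow some of the points to collide. We study the extreme case in which all of them have collided. Call $Z$ \emph{local} if its support is one point. The \emph{local cactus rank} $\operatorname{lcr}(F)$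 of a nonzero form $F$ is the minimal length of a local scheme apolar to $F$. It is finite: no nonzero form of degree $d$ vanishes to order $d+1$ at a point, so by Lemma~\ref{lem:apolar} the scheme defined by $\mathfrak m_p^{d+1}$ is apolar to every $F\in S_d$. And $\operatorname{lcr}(F)=1$ means that $F$ is a $d$-th power of a linear form. The question, which is taken from \cite{Topics}, is:
\begin{center}
\emph{is $\operatorname{lcr}(F)=\lceil d(d+3)/4\rceil$ for every $d\ge1$ and a general $F\in\mathbb P(S_d)$?}
\end{center}
Here ``general'' means ``in a suitable nonempty Zariski open subset''.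

A parameter count suggests this value. Put
\[
N_k=\binom{k+2}{2}\quad(k\ge0),\qquad N=N_d,\qquad \dim\mathbb P(S_d)=N-1=\tfrac{d(d+3)}2 .
\]
A local scheme of length $n$ depends on $n+1$ parameters: two for its support and $n-1$ for its structure. It is apolar to the forms in a projective space of dimension at most $n-1$. Together these are $2n$ parameters, so one expects to reach a general form as soon as $2n\ge d(d+3)/2$.

\subsection{Results}
The expectation is correct for every $d$.

\begin{theorem}\label{thm:main}
For every $d\ge1$, a general $F\in\mathbb P(S_d)$ satisfies $\operatorname{lcr}(F)=\left\lceil \dfrac{d(d+3)}4\right\rceil$.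
\end{theorem}

A local scheme is \emph{curvilinear} if it is contained in a smooth curve germ. A form $h\in T_d$ is \emph{singular along} $Z$ if $h$ and all its first partial derivatives lie in $I_Z$.

\begin{theorem}\label{thm:more}
Let $d,r\ge1$.
\begin{enumerate}
\item[(a)] For a general curvilinear local scheme $Z\subset\mathbb P^2$ of length $r$, the space of forms of degree $d$ singular along $Z$ has dimension $\max(0,N-2r-1)$.
\item[(b)] $\dim\{F\in\mathbb P(S_d):\operatorname{lcr}(F)\le r\}=\min\bigl(2r,\,d(d+3)/2\bigr)$.
\item[(c)] Let $r=\lceil d(d+3)/4\rceil$ and let $F\in\mathbb P(S_d)$ be general. The family of local schemes of length $r$ apolar to $F$ has dimension $0$ if $d\equiv0,1\pmod4$ and dimension $1$ if $d\equiv2,3\pmod4$. In the first case these schemes are finite in number and all curvilinear.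
\end{enumerate}
\end{theorem}

\subsection{Where the difficulty lies}
The count gives the lower bound at once (Section~\ref{sec:lower}). For the upper bound one parametrizes the forms apolar to curvilinear schemes and computes the rank of the differential. The annihilator of the image of the differential is the space of forms singular along $Z$, so part (a) is the real content.

Counts of this kind do fail for related problems. Being singular at two distinct points imposes six linear conditions on the six-dimensional space of conics, yet the double line through the points satisfies them. Nor can ``general'' be dropped in (a): if $d\ge2$ and $Z$ lies on a line $\ell=0$, every form $\ell^2c$ is singular along $Z$, so the dimension is at least $N_{d-2}$ whatever the length of $Z$. In both examples non-reduced curves are the culprits. We show that for general $Z$ a failure would have to come from non-reduced curves as well, and that there are too few of them.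

The argument increases the length of $Z$ one unit at a time. Each step adds two linear conditions on $h$: one more Taylor coefficient of $h$ along an arc through $Z$, and one more Taylor coefficient of the derivative of $h$ normal to the arc. The normal condition is always new, for a simple algebraic reason (Lemma~\ref{lem:normal}). Suppose the condition along the arc is redundant. Then every form $h$ singular along $Z_z$ (where $z$ denotes parameters for $Z$) has one order of contact with the arc more than it should. This allows $z$ to move to first order while $h$ stays fixed and singular along $Z_z$. Since this happens for a general pair $(h,z)$, the first-order motion is, for a general pair, the start of an actual motion. So $h$ is singular along a curve and therefore non-reduced. A dimension count rules this out except in two cases, one for conics and one for cubics. In these only one condition is missing, and the normal one supplies it. Section~\ref{sec:small} carries out the argument by hand in a first case.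

\subsection{Conventions and facts used}
The dimension of a constructible set is the dimension of its closure. Images of constructible sets under morphisms are constructible (Chevalley), and a constructible set contains a dense open subset of its closure. \emph{Generic smoothness} (characteristic $0$): if $\pi:X\to Y$ is a dominant morphism of irreducible varieties with $X$ smooth, there is a nonempty open set $\Omega$ of smooth points of $Y$ over which $\pi$ is smooth. Hence each nonempty fiber over $\Omega$ is smooth, with tangent space $\ker d\pi$ at each of its points. In particular the dimension of $\overline{\pi(X)}$ is the generic rank of $d\pi$. Finally we use the theorem of Brian\c con \cite{Briancon}: \emph{the punctual Hilbert scheme of length-$n$ schemes supported at a given point of a smooth surface is irreducible of dimension $n-1$}. Only its dimension is needed for Theorem~\ref{thm:main}; irreducibility is used in Theorem~\ref{thm:more}(c).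

\section{Apolarity and the lower bound}\label{sec:lower}

For $Z\subset\mathbb P^2$ write $(I_Z)_d^\perp=\{F\in S_d: g\circ F=0\text{ for all }g\in(I_Z)_d\}$.

\begin{lemma}\label{lem:apolar}
$Z$ is apolar to $F\in S_d$ if and only if $F\in(I_Z)_d^\perp$.
\end{lemma}
\begin{proof}
One direction is trivial. Let $(I_Z)_d$ kill $F$ and let $g\in(I_Z)_k$. If $k>d$, then $g\circ F=0$ for degree reasons. If $k\le d$, then $T_{d-k}\,g\subseteq(I_Z)_d$, so $g\circ F\in S_{d-k}$ is killed by $T_{d-k}$. As the pairing $T_{d-k}\times S_{d-k}\to\mathbb C$ is perfect, $g\circ F=0$.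
\end{proof}

Let $\mathcal H_n\subset\operatorname{Hilb}^n(\mathbb P^2)$ be the closed subset of local schemes. It is a locally trivial bundle over $\mathbb P^2$ whose fiber is the punctual Hilbert scheme, so $\dim\mathcal H_n=2+(n-1)=n+1$. Put
\[
\mathcal I_n=\{(Z,[F])\in\mathcal H_n\times\mathbb P(S_d): F\in(I_Z)_d^\perp\}.
\]

\begin{proposition}\label{prop:lower}
The set $\mathcal I_n$ is constructible of dimension at most $2n$. Hence $\{F:\operatorname{lcr}(F)\le n\}$ is constructible and
\begin{equation}\label{eq:lower}
\dim\{F\in\mathbb P(S_d):\operatorname{lcr}(F)\le n\}\le 2n .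
\end{equation}
In particular $\operatorname{lcr}(F)\ge\lceil d(d+3)/4\rceil$ for general $F$.
\end{proposition}
\begin{proof}
The space $(I_Z)_d$ is the kernel of the restriction map $T_d\to H^0(\mathcal O_Z(d))$. As $Z$ varies, these maps form a homomorphism of vector bundles on $\mathcal H_n$ (with its reduced structure), the target having rank $n$. So $\mathcal H_n$ is a finite union of locally closed subsets on which the rank $\rho\le n$ of this homomorphism is constant. Over each of them the spaces $(I_Z)_d^\perp$ form a vector bundle of rank $\rho$. Thus $\mathcal I_n$ is a finite union of projective bundles with fibers of dimension at most $n-1$ over locally closed subsets of $\mathcal H_n$. So it is constructible of dimension at most $(n+1)+(n-1)=2n$.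

By Lemma~\ref{lem:apolar} the set in \eqref{eq:lower} is the union of the images of $\mathcal I_1,\dots,\mathcal I_n$ in $\mathbb P(S_d)$. If $n<d(d+3)/4$, then $2n<N-1$, and a general $F$ lies outside this set.
\end{proof}

Constructibility is all we use. The set $\mathcal I_n$ need not be closed, because $(I_Z)_d$ can jump. For $d=1$ and $n=3$ let $Z_\lambda$ be the scheme at $[1:0:0]$ with local ideal $(y-\lambda x^2,x^3)$, where $x=y_1/y_0$ and $y=y_2/y_0$. For $\lambda\ne0$ no nonzero linear form vanishes on $Z_\lambda$, so $(Z_\lambda,[x_2])\in\mathcal I_3$. But $y_2\in I_{Z_0}$ and $y_2\circ x_2\neq0$.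

\section{Jets along a moving arc}\label{sec:jets}

\subsection{The functionals}
Let $V_k$ be the space of polynomials $h(x,y)$ of degree at most $k$, so $\dim V_k=N_k$, and let $V=V_d$. Setting $y_0=1$, $y_1=x$, $y_2=y$ identifies $T_d$ with $V$, and the perfect pairing $T_d\times S_d\to\mathbb C$ identifies $S_d$ with $V^*$.

We describe curvilinear schemes by arcs $x=t+\varepsilon$, $y=a(\varepsilon)$ with indeterminate coefficients. Let
\[
R=\mathbb C[t,a_0,a_1,a_2,\dots],\qquad \mathbb K=\operatorname{Frac}R,\qquad a(\varepsilon)=\sum_{i\ge0}a_i\varepsilon^i .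
\]
For $m,n\ge0$ and $h\in\mathbb C[x,y]$ let
\[
E^n_m(h)=[\varepsilon^m]\,(\partial_y^nh)\bigl(t+\varepsilon,a(\varepsilon)\bigr)\in R,\qquad E_m=E_m^0,\quad G_m=E^1_m,\quad H_m=E^2_m,
\]
where $[\varepsilon^m]$ is the coefficient of $\varepsilon^m$, and $E^n_m=0$ for $m<0$. Restricted to $V$, these are elements of $V^*\otimes R\subset V^*_{\mathbb K}:=V^*\otimes\mathbb K$. In the coordinates
\[
\varepsilon=x-t,\qquad v=y-a(\varepsilon)
\]
at the point $p=(t,a_0)$ we expand $h=\sum_nh_n(\varepsilon)v^n$; then
\begin{equation}\label{eq:taylor}
E^n_m(h)=n!\,[\varepsilon^m]\,h_n .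
\end{equation}
So the $E_m$ are the Taylor coefficients of $h$ along the arc, the $G_m$ those of its normal derivative $h_1$, and the $H_m$ those of $2h_2$.

Derivations of $R$ extend to $\mathbb K$ and act on $V^*\otimes R$ and $V^*_{\mathbb K}$ through the coefficients, and on power series in $\varepsilon$ coefficientwise. Put $\partial_i=\partial/\partial a_i$ and $D=\partial_t+\sum_{i\ge0}(i+1)a_{i+1}\partial_i$. By the chain rule, $\partial_i$ maps $(\partial_y^nh)(t+\varepsilon,a(\varepsilon))$ to $\varepsilon^i\,(\partial_y^{n+1}h)(t+\varepsilon,a(\varepsilon))$, and $D$ acts on $(\partial_y^nh)(t+\varepsilon,a(\varepsilon))$ as $d/d\varepsilon$, because $\sum_i(i+1)a_{i+1}\varepsilon^i=a'(\varepsilon)$. Hence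
\begin{equation}\label{eq:deriv}
\partial_iE^n_m=E^{n+1}_{m-i},\qquad DE^n_m=(m+1)E^n_{m+1}.
\end{equation}

\subsection{Truncation}
For $r\ge1$ let $R_r=\mathbb C[t,a_0,\dots,a_{r-1}]$ and $\mathbb K_r=\operatorname{Frac}R_r$. We write points of $\mathbb A^{r+1}=\operatorname{Spec}R_r$ as $z=(t,a_0,\dots,a_{r-1})$. A bar denotes setting $a_i=0$ for all $i\ge r$. The \emph{truncated} functionals $\bar E{}^n_m$ have coefficients in $R_r$ and can be evaluated at points $z\in\mathbb A^{r+1}$. They satisfy \eqref{eq:deriv} for $i<r$ and with $D$ replaced by $\bar D=\partial_t+\sum_{i\le r-2}(i+1)a_{i+1}\partial_i$, since $\bar a'(\varepsilon)=\sum_{i\le r-2}(i+1)a_{i+1}\varepsilon^i$. For $j\ge0$ define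
\[
W_j=\langle E_0,\dots,E_j,\ G_0,\dots,G_{j-1}\rangle_{\mathbb K}\subseteq V^*_{\mathbb K}.
\]

\begin{lemma}\label{lem:trunc}
Let $r\ge1$. Then $\bar E{}^n_m=E^n_m$ for $m<r$, and $E_r=\bar E_r+a_rG_0$. If $r\ge2$, then $E_{r+1}=\bar E_{r+1}+a_rG_1+a_{r+1}G_0$. Consequently $W_r$ is spanned by
\begin{equation}\label{eq:gens}
E_0,\dots,E_{r-1},\ \bar E_r,\ G_0,\dots,G_{r-1},
\end{equation}
which have coefficients in $R_r$, and $\dim_{\mathbb K}W_r$ is the rank of these vectors at a general point of $\mathbb A^{r+1}$.
\end{lemma}
\begin{proof}
The functional $E^n_m$ involves only $t,a_0,\dots,a_m$, which gives the first claim. By Taylor expansion in $y$,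
\[
h(t+\varepsilon,a)=h(t+\varepsilon,\bar a)+(a_r\varepsilon^r+a_{r+1}\varepsilon^{r+1}+\cdots)\,h_y(t+\varepsilon,\bar a)+O(\varepsilon^{2r}).
\]
Since $2r>r$ for $r\ge1$ and $2r>r+1$ for $r\ge2$, comparing coefficients of $\varepsilon^r$ and $\varepsilon^{r+1}$ gives the formulas. As $G_0\in W_r$, we may replace $E_r$ by $\bar E_r$ among the generators. The rank over $\mathbb K$ of vectors with coefficients in $R_r$ is their rank over $\mathbb K_r$, which is their rank at a general point.
\end{proof}

\subsection{The tangent space computation}
For $z\in\mathbb A^{r+1}$ let $Z_z\subset\mathbb P^2$ be the scheme of length $r$ supported at $[1:t:a_0]$ with local ideal $(v,\varepsilon^r)$, where $v=y-\bar a(\varepsilon)$. By \eqref{eq:taylor}, $h\in(I_{Z_z})_d$ if and only if $E_0,\dots,E_{r-1}$ (which are not affected by truncation) vanish on $h$ at $z$. So $(I_{Z_z})_d^\perp=\langle E_0,\dots,E_{r-1}\rangle$ at $z$. Hence by Lemma~\ref{lem:apolar} every nonzero form $\Psi_r(z,\varphi)$ in the image of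
\[
\Psi_r:\mathbb A^{r+1}\times\mathbb A^r\to V^*=S_d,\qquad \Psi_r(z,\varphi)=\sum_{m=0}^{r-1}\varphi_m\,E_m(z)
\]
has the local apolar scheme $Z_z$ of length $r$.

\begin{proposition}\label{prop:tangent}
Let $r\ge1$.
\begin{enumerate}
\item[(i)] The common kernel in $V=T_d$ of the functionals \eqref{eq:gens} at $z$ is the space of forms singular along $Z_z$.
\item[(ii)] At every point $(z,\varphi)$ with $\varphi_{r-1}\ne0$ the image of $d\Psi_r$ is the span of the functionals \eqref{eq:gens} at $z$. Hence $\dim\overline{\operatorname{im}\Psi_r}=\dim_{\mathbb K}W_r$.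
\end{enumerate}
\end{proposition}
\begin{proof}
(i) On $Z_z$ the coordinate $y_0$ is a unit. By Euler's relation a form is therefore singular along $Z_z$ if and only if its dehomogenization $h$ satisfies $h,h_x,h_y\in(v,\varepsilon^r)$. Since $h_y=\partial_vh$ and $h_x=\partial_\varepsilon h-\bar a'(\varepsilon)\,\partial_vh$, this is equivalent to $h,\partial_\varepsilon h,\partial_vh\in(v,\varepsilon^r)$, that is, to $\varepsilon^r$ dividing $h_0$, $h_0'$ and $h_1$. The first two conditions say $\varepsilon^{r+1}\mid h_0$. So the conditions are $\bar E_0(h)=\dots=\bar E_r(h)=0$ and $G_0(h)=\dots=G_{r-1}(h)=0$.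

(ii) We use \eqref{eq:deriv} for the truncated functionals. The $\varphi$-derivatives give $E_0,\dots,E_{r-1}$. For $i=r-1,r-2,\dots,0$ we have $\partial_i\Psi_r=\sum_m\varphi_mG_{m-i}$, whose term of highest index is $\varphi_{r-1}G_{r-1-i}$. Since $\varphi_{r-1}\neq 0$, these vectors span $\langle G_0,\dots,G_{r-1}\rangle$ by triangularity. Finally $\partial_t=\bar D-\sum_{i\le r-2}(i+1)a_{i+1}\partial_i$, so modulo the vectors already found $\partial_t\Psi_r$ is $\bar D\Psi_r=\sum_m(m+1)\varphi_m\bar E_{m+1}\equiv r\varphi_{r-1}\bar E_r$. This gives the first claim. The second follows because $\dim\overline{\operatorname{im}\Psi_r}$ is the generic rank of $d\Psi_r$, which is $\dim_{\mathbb K}W_r$ by Lemma~\ref{lem:trunc}.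
\end{proof}

Everything now depends on the following statement, proved in Sections~\ref{sec:induction} and~\ref{sec:main}.

\begin{theorem}\label{thm:rank}
$\dim_{\mathbb K}W_j=\min(2j+1,N)$ for all $j\ge0$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:rank}]
Let $r=\lceil d(d+3)/4\rceil$. Then $2r+1\ge d(d+3)/2+1=N$, so $\dim\overline{\operatorname{im}\Psi_r}=N$ and $\Psi_r$ is dominant. Its image contains a nonempty open set, so a general $F$ has $\operatorname{lcr}(F)\le r$. Proposition~\ref{prop:lower} gives the other inequality.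
\end{proof}

\subsection{Contact of an arc with curves of degree \texorpdfstring{$k$}{k}}
We shall also need that a general arc has contact of order at most $N_k-1$ with curves of degree at most $k$.

\begin{lemma}\label{lem:contact}
For $k\ge0$ the restrictions of $E_0,\dots,E_{N_k-1}$ to $V_k$ are linearly independent over $\mathbb K$. Their determinant with respect to a basis of $V_k$ is thus a nonzero polynomial in $t,a_0,\dots,a_{N_k-1}$.
\end{lemma}
\begin{proof}
Specialize to $t=1$ and $a(\varepsilon)\equiv(1+\varepsilon)^{k+1}$ modulo $\varepsilon^{N_k}$, the jet of the curve $y=x^{k+1}$ at $(1,1)$. Then for $m<N_k$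
\[
E_m(x^\alpha y^\gamma)=[\varepsilon^m](1+\varepsilon)^{\alpha+(k+1)\gamma}=\binom{\alpha+(k+1)\gamma}{m}\qquad(\alpha+\gamma\le k).
\]
The $N_k$ exponents $e=\alpha+(k+1)\gamma$ are distinct because $\alpha\le k$. Since $\binom em$ is a polynomial in $e$ of degree $m$ with leading coefficient $1/m!$, the determinant of the matrix $\bigl(\binom em\bigr)$ is, up to sign, the Vandermonde determinant of the exponents divided by $\prod_{m<N_k}m!$, which is not zero.
\end{proof}

\section{Two small cases}\label{sec:small}

This section is not used in the proofs. It shows how the functional $E_{j+1}$ can be redundant and illustrates the main idea.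

\subsection{Conics}
Let $d=2$, $N=6$, and work over $\mathbb K$. Let $u=y-a_0-a_1\varepsilon$ be the equation of the tangent line of the arc, so that $u=v+a_2\varepsilon^2+a_3\varepsilon^3+\cdots$. A conic with $E_0=E_1=G_0=0$ is singular at $p$, so $h=\alpha\varepsilon^2+\beta\varepsilon u+\gamma u^2$. These conics form a three-dimensional space, and $\dim W_1=3$. On it $E_2(h)=\alpha$, and $G_1(h)=\beta$. The common kernel of $W_2$ is spanned by the double tangent line $u^2$, and $\dim W_2=5$. Finally
\[
u^2=(a_2\varepsilon^2+\cdots)^2+2(a_2\varepsilon^2+\cdots)\,v+v^2,\qquad\text{so}\qquad E_3(u^2)=0,\quad G_2(u^2)=2a_2 .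
\]
Thus $\dim W_3=6$ and a general conic has local cactus rank $3$. Note that $E_3\in W_2$ although $W_2\ne V^*_{\mathbb K}$: it is the functional $G_2$ that completes the rank. Something similar happens for cubics with $j=4$. The cube
\[
u^3=(a_2\varepsilon^2+\cdots)^3+3(a_2\varepsilon^2+\cdots)^2v+\cdots
\]
is killed by $W_4$ and also by $E_5$. It spans the kernel of $W_4$ once we know that $\dim W_4=9$. These two accidents will reappear at the very end of the proof as the only ones.

\subsection{The main idea: cubics and \texorpdfstring{$j=2$}{j=2}}\label{subsec:cubic}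
Let $d=3$, $N=10$, $z=(t,a_0,a_1)$ and $v=y-a_0-a_1\varepsilon$; all functionals are truncated at $r=2$. The cubics killed by $E_0,E_1,E_2,G_0,G_1$ at $z$ are
\[
h=\tfrac12H_0v^2+\bigl(E_3\varepsilon^3+G_2\varepsilon^2v+\tfrac12H_1\varepsilon v^2+\text{const}\cdot v^3\bigr),
\]
where $H_0,E_3,\dots$ stand for the values at $h$. They form a five-dimensional space $L_z$. Evidently $E_3$ does not vanish on $L_z$. We prove this again by a method that generalizes.

Suppose that $E_3$ vanishes on $L_z$ for all $z$, and let $X=\{(h,z):h\in L_z\}$, of dimension $3+5=8$. Fix $(h,z)\in X$ with $H_0(h)\ne0$ and move $z$ in the direction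
\[
\theta=\partial_t+a_1\partial_0+\beta\,\partial_1,\qquad\beta=-2G_2(h)/H_0(h),
\]
keeping $h$. By \eqref{eq:deriv} the five equations of $X$ change to first order by
\[
E_1,\quad 2E_2+\beta G_0,\quad 3E_3+\beta G_1,\quad G_1,\quad 2G_2+\beta H_0,
\]
evaluated at $h$. All of these vanish, the third one \emph{because} $E_3(h)=0$, the last one by the choice of $\beta$: the point $p$ moves along the tangent direction of the arc, and turning this direction at speed $\beta$ absorbs the unwanted term $2G_2$. So at every such point of $X$ the fiber of the projection $(h,z)\mapsto h$ has a tangent vector along which $p$ moves. By generic smoothness, for general $(h,z)$ the fiber really contains a curve along which $p$ moves. Then $h$ is singular along a plane curve, so $h=\ell^2m$ with $\ell$ of degree one and $m\in V_1$, and the point may be taken general on the line $\ell=0$. If $\ell\nmid m$, then $h_0$ has order at least $3$ only if $\ell$ has contact at least $2$ with the arc, so $\ell$ determines $a_1$. Such pairs $(h,z)$ depend on $(3+3-1)+1=6$ parameters: $\ell$ and $m$ up to a common rescaling, and $p$ on the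 line. If $\ell\mid m$, then $h$ is a multiple of $\ell^3$, and the pairs depend on at most $3+1+1=5$ parameters. Both numbers are less than $8$, a contradiction.

\begin{remark}
A single tangent vector would not suffice. At the origin, with $t=a_0=a_1=0$, the cubic $h=y(y-x^2)$ has $E_0=\dots=E_3=0$, $G_0=G_1=0$, $G_2=-1$, $H_0=2$, so the vector $\theta$ is tangent as above. But its only singular point in the affine plane is the origin. The argument needs the extra contact at a general point of $X$.
\end{remark}

For general $(d,j)$ two things must be added. First, the unwanted term $jG_j$ must be absorbed by some $H_e(h)\neq0$ with $e\le j-2$, and we must know that there is one. Second, the multiple curve can have any degree $k$ and multiplicity $s$, and the parameter count must be done for all of them.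

\section{The induction}\label{sec:induction}

Put $W_j'=W_j+\mathbb KE_{j+1}$, so that $W_{j+1}=W_j'+\mathbb KG_j$. We treat the two new functionals separately. The functional $G_j$ causes no trouble: if it were redundant, the space $W_j'$ would be stable under $\partial_1$, and this would make it far too large.

\begin{lemma}\label{lem:normal}
If $W_j'\ne V_{\mathbb K}^*$, then $G_j\notin W'_j$.
\end{lemma}
\begin{proof}
Suppose $G_j\in W_j'$. Then there are $\lambda_m,\mu_m\in\mathbb K$ with
\[
G_j=\sum_{m\le j+1}\lambda_mE_m+\sum_{m\le j-1}\mu_mG_m .
\]
Apply $\partial_i$ for $i=j,j-1,\dots,1$. By \eqref{eq:deriv},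
\[
H_{j-i}=\sum_{m\le j+1}\bigl((\partial_i\lambda_m)E_m+\lambda_mG_{m-i}\bigr)+\sum_{m\le j-1}\bigl((\partial_i\mu_m)G_m+\mu_mH_{m-i}\bigr).
\]
Here $m-i\le j$ in the terms $G_{m-i}$, and $G_0,\dots,G_j\in W'_j$. In the terms $H_{m-i}$ the index is at most $j-1-i<j-i$. So for $i=j,j-1,\dots,1$ we obtain successively $H_0,H_1,\dots,H_{j-1}\in W_j'$.

It follows that $W_j'$ is stable under $\partial_1$: on generators, $\partial_1E_m=G_{m-1}\in W_j'$ for $m\le j+1$ and $\partial_1G_m=H_{m-1}\in W_j'$ for $m\le j-1$. Since $E^n_m=\partial_1^nE_{m+n}$, we get $E^n_m\in W'_j$ whenever $m+n\le j+1$. By \eqref{eq:taylor} these functionals all vanish on $h\in V_{\mathbb K}$ if and only if $h\in(\varepsilon,v)^{j+2}=(x-t,y-a_0)^{j+2}$ in the completed local ring at $p=(t,a_0)$. So they span the same space as the Taylor coefficients of order at most $j+1$ at $p$ on $V_{\mathbb K}$. If $j+1\ge d$, this is all of $V_{\mathbb K}^*$, contrary to hypothesis. If $j+1<d$, it has dimension $N_{j+1}=\frac{(j+2)(j+3)}2$, which exceeds the number $2j+2$ of generators of $W_j'$ because $j^2+j+2>0$. This is a contradiction.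
\end{proof}

The functional $E_{j+1}$ is the hard one, and as we saw in Section~\ref{sec:small} it can be redundant.

\begin{proposition}\label{prop:hard}
Suppose $\dim W_j=2j+1<N$ and $E_{j+1}\in W_j$. Then $(d,j)$ is $(2,2)$ or $(3,4)$. In particular $N=2j+2$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:rank}, given Proposition~\ref{prop:hard}]
We use induction on $j$. For $j=0$ the claim holds, as $E_0\neq0$. Assume it for $j$. If $W_j=V_{\mathbb K}^*$, then $2j+1\ge N$ and $W_{j+1}=V_{\mathbb K}^*$, and the claim for $j+1$ holds. Otherwise $\dim W_j=2j+1<N$.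

If $E_{j+1}\notin W_j$, then $\dim W_j'=2j+2$. Either $W_j'=V_{\mathbb K}^*$, so $N=2j+2$ and $\dim W_{j+1}=N$; or $G_j\notin W_j'$ by Lemma~\ref{lem:normal}, so $\dim W_{j+1}=2j+3\le N$.

If $E_{j+1}\in W_j$, then $N=2j+2$ by Proposition~\ref{prop:hard}, and $W_j'=W_j\ne V_{\mathbb K}^*$. By Lemma~\ref{lem:normal}, $G_j\notin W_j$, so $\dim W_{j+1}=2j+2=N$.
\end{proof}

\section{When every singular curve has excess contact}\label{sec:main}

This section proves Proposition~\ref{prop:hard}, following the pattern of Section~\ref{subsec:cubic}. We assume throughout that $\dim W_j=2j+1<N$ and $E_{j+1}\in W_j$. Then $W_j'=W_j\neq V_{\mathbb K}^*$, and Lemma~\ref{lem:normal} gives $G_j\notin W_j$.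

\subsection{A second normal derivative that survives}\label{subsec:H}
Write $E_{j+1}=\sum_{m\le j}\lambda_mE_m+\sum_{m\le j-1}\mu_mG_m$ with coefficients in $\mathbb K$ and apply $\partial_1$:
\[
G_j=\sum_{m\le j}\bigl((\partial_1\lambda_m)E_m+\lambda_mG_{m-1}\bigr)+\sum_{m\le j-1}\bigl((\partial_1\mu_m)G_m+\mu_mH_{m-1}\bigr)\in W_j+\langle H_0,\dots,H_{j-2}\rangle .
\]
Since $G_j\notin W_j$, there is an index $l$ with $0\le l\le j-2$ and $H_l\notin W_j$. Fix it. In particular $j\ge2$.

\subsection{The incidence variety}\label{subsec:X}
We pass to finitely many variables by truncating at $r=j$. By Lemma~\ref{lem:trunc}, $W_j$ is spanned by the vectors \eqref{eq:gens} (with $r=j$), which are defined over $\mathbb K_j$. Since $j\ge2$, the same lemma gives $\bar E_{j+1}=E_{j+1}-a_jG_1-a_{j+1}G_0$ with $G_0,G_1\in W_j$, so $\bar E_{j+1}\in W_j$. Also $H_l=\bar H_l\notin W_j$. As all vectors involved are defined over $\mathbb K_j$, both statements hold for the $\mathbb K_j$-span of \eqref{eq:gens} as well.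

\emph{From now on all functionals are truncated at $r=j$, and bars are omitted.} So $z=(t,a_0,\dots,a_{j-1})$ ranges over $B=\mathbb A^{j+1}$, and \eqref{eq:deriv} holds with $D=\partial_t+\sum_{i\le j-2}(i+1)a_{i+1}\partial_i$ and with $\partial_i$ for $i<j$. Comparing ranks at a general point, we find a nonempty open $B^\circ\subset B$ such that for all $z\in B^\circ$:
\begin{itemize}
\item $E_0,\dots,E_j,G_0,\dots,G_{j-1}$ are independent at $z$; let $L_z\subset V$ be their common kernel, of dimension $N-2j-1\ge1$;
\item $E_{j+1}$ vanishes on $L_z$, and $H_l$ does not vanish identically on $L_z$.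
\end{itemize}
Let $X=\{(h,z):z\in B^\circ,\ h\in L_z\}$. It is a vector bundle over $B^\circ$, hence smooth and irreducible, and
\[
\dim X=(j+1)+(N-2j-1)=N-j .
\]
Let $X^\circ\subset X$ be the nonempty open set where $H_l(h)\ne0$, and let $\pi:X^\circ\to V$ be $(h,z)\mapsto h$.

\subsection{A tangent vector that moves the point}
\begin{lemma}\label{lem:vector}
At each point of $X^\circ$, $\ker d\pi$ contains a vector with $dt=1$.
\end{lemma}
\begin{proof}
In $V\times B^\circ$ the variety $X$ is defined by $E_m(z)(h)=0$ for $m\le j$ and $G_m(z)(h)=0$ for $m\le j-1$, and the differentials of these equations with respect to $h$ are independent. So $(0,\theta)$ is tangent to $X$ at $(h,z)$ if and only if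
\[
(\theta E_m)(h)=0\ (m\le j),\qquad(\theta G_m)(h)=0\ (m\le j-1).
\]
The vector $D$ satisfies all of these except perhaps the last one, which becomes $jG_j(h)=0$. We correct it with a multiple of some $\partial_i$, which changes the value for $G_{j-1}$ by a multiple of $H_{j-1-i}(h)$; to leave the other equations alone we aim at the first $H$ not vanishing on $h$. Let $e$ be minimal with $H_e(h)\ne0$; then $0\le e\le l\le j-2$. Put $i_1=j-1-e\in[1,j-1]$ and
\[
\theta=D+\beta\,\partial_{i_1},\qquad\beta=-\,jG_j(h)/H_e(h).
\]
Then $dt(\theta)=1$, and by \eqref{eq:deriv}: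
\begin{itemize}
\item for $m\le j$: $(\theta E_m)(h)=(m+1)E_{m+1}(h)+\beta G_{m-i_1}(h)=0$, because $E_0,\dots,E_{j+1}$ vanish on $h$ and $m-i_1\le j-1$;
\item for $m\le j-2$: $(\theta G_m)(h)=(m+1)G_{m+1}(h)+\beta H_{m-i_1}(h)=0$, because $m+1\le j-1$ and $m-i_1\le e-1$;
\item for $m=j-1$: $(\theta G_{j-1})(h)=jG_j(h)+\beta H_e(h)=0$.\qedhere
\end{itemize}
\end{proof}
The hypothesis $E_{j+1}\in W_j$ is used in the first item, for $m=j$.

\subsection{The curves are non-reduced}
For $z\in B$ put $p_z=(t,a_0)$. By generic smoothness there is a nonempty open subset $\Omega$ of the smooth locus of $\overline{\pi(X^\circ)}$ over which $\pi$ is smooth. Let $h\in\Omega\cap\pi(X^\circ)$ and let $\Phi$ be a component of $\pi^{-1}(h)$, viewed as a subset of $B^\circ$. The fiber is smooth with tangent space $\ker d\pi$ everywhere, so by Lemma~\ref{lem:vector} the function $t$ is not constant on $\Phi$.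

For $z\in\Phi$ the curve $h=0$ is singular at $p_z$, since $E_0(h)=E_1(h)=G_0(h)=0$; and $h\ne0$ because $H_l(h)\ne0$. So the closure of $\{p_z:z\in\Phi\}$ is an irreducible curve $\{q=0\}$ with $q$ irreducible, along which $h$ is singular. Write $h=qg$. Then $g\nabla q=0$ on $\{q=0\}$. The gradient $\nabla q$ does not vanish identically there, its entries having smaller degree than $q$ and not both being zero; so $g$ vanishes on the curve and $q\mid g$. Hence
\[
h=q^sc,\qquad s\ge2,\quad q\nmid c .
\]
Only finitely many points of $\{q=0\}$ are singular points of $q$ or zeros of $c$, so $p_z$ avoids them for $z$ in a dense open subset of $\Phi$.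

We now let $h$ vary. For $k\ge1$, $s\ge2$ with $sk\le d$ let $Y_{k,s}$ be the constructible set of triples $(q,c,z)\in V_k\times V_{d-sk}\times B^\circ$ such that $q$ is irreducible of degree exactly $k$,
\[
q(p_z)=0,\qquad dq(p_z)\ne0,\qquad c(p_z)\ne0,\qquad (q^sc,z)\in X,
\]
and let $X_{k,s}\subset X$ be its image under $(q,c,z)\mapsto(q^sc,z)$, which is constructible. We have shown that the finite union $U=\bigcup X_{k,s}$ meets every nonempty fiber of $\pi$ over $\Omega$ in a dense subset of the fiber. Therefore $U\cap X^\circ$ is dense in $X^\circ$. Otherwise some nonempty open set $O\subset X^\circ$ would be disjoint from $U$; by irreducibility $O$ meets the nonempty open set $\pi^{-1}(\Omega)$, so $O$ contains a nonempty open subset of some fiber over $\Omega$, a contradiction. As $X$ is irreducible, some $X_{k,s}$ is dense in $X$. \emph{Fix these $k,s$.} Then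
\begin{equation}\label{eq:dimX}
\dim X_{k,s}=N-j,
\end{equation}
and $X_{k,s}$ contains a nonempty open subset of $X$. Because the bundle projection $X\to B^\circ$ is open, a general $z\in B$ lies in the image of $X_{k,s}$.

\subsection{How closely the multiple curve follows the arc}
Let $(q,c,z)\in Y_{k,s}$ and $h=q^sc$. In the coordinates $(\varepsilon,v)$ at $p_z$ write $q=q_0(\varepsilon)+q_1(\varepsilon)v+\cdots$ and $c=u_0(\varepsilon)+u_1(\varepsilon)v+\cdots$, with $u_0(0)\ne0$, and let $i=\operatorname{ord}q_0\in[1,\infty]$. Since $E_0,\dots,E_j$ and $G_0,\dots,G_{j-1}$ vanish on $h$,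
\[
h_0=u_0q_0^s\in(\varepsilon^{j+1}),\qquad h_1=u_1q_0^s+s\,u_0q_0^{s-1}q_1\in(\varepsilon^j).
\]
The first relation gives $si\ge j+1$. So $u_1q_0^s\in(\varepsilon^{j+1})$, and then the second relation gives $(s-1)i+\operatorname{ord}q_1\ge j$. If $i\ge2$ (including $i=\infty$), then $dq(p_z)\ne0$ forces $q_1(0)\ne0$, hence $(s-1)i\ge j$. If $i=1$, then $s\ge j+1$, and again $(s-1)i\ge j$. Thus, for all points of $Y_{k,s}$,
\begin{equation}\label{eq:contact}
\operatorname{ord}q_0\ge i_0:=\Bigl\lceil\frac j{s-1}\Bigr\rceil,\qquad 1\le i_0\le j,\qquad j\le(s-1)\,i_0 .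
\end{equation}

On the other hand a general arc cannot have high contact with a curve of degree $k$:
\begin{equation}\label{eq:i0}
i_0\le N_k-1 .
\end{equation}
Indeed, for general $z\in B$ there is by \eqref{eq:contact} a nonzero $q\in V_k$ with $E_0(q)=\dots=E_{i_0-1}(q)=0$ at $z$. If $i_0\ge N_k$, then $E_0,\dots,E_{N_k-1}$ are dependent on $V_k$ for general $z\in B$. They involve only $t,a_0,\dots,a_{N_k-1}$, and these are free coordinates on $B$ because $N_k-1\le i_0-1\le j-1$. This contradicts Lemma~\ref{lem:contact}.

\subsection{The dimension count}
We bound $\dim Y_{k,s}$. The pair $(q,c)$ has at most $N_k+N_{d-sk}$ parameters. Given $(q,c)$, the point $p_z=(t,a_0)$ lies on the curve $q=0$, which leaves one parameter. If $i_0\ge2$, then $q(t+\varepsilon,a(\varepsilon))$ has order at least $i_0\ge2$. The vanishing of its coefficient of $\varepsilon$ reads $q_x(p_z)+a_1q_y(p_z)=0$, so $q_y(p_z)\ne0$ as $dq(p_z)\neq0$. For $1\le m\le i_0-1$ the coefficient of $\varepsilon^m$ is $a_mq_y(p_z)$ plus an expression in $t,a_0,\dots,a_{m-1}$. Hence $a_1,\dots,a_{i_0-1}$ are determined by $q$ and $p_z$, and $a_{i_0},\dots,a_{j-1}$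 give at most $j-i_0$ parameters. If $i_0=1$, then $a_1,\dots,a_{j-1}$ give at most $j-1=j-i_0$ parameters. In all cases
\[
\dim Y_{k,s}\le N_k+N_{d-sk}+1+(j-i_0).
\]
All fibers of $Y_{k,s}\to X_{k,s}$ have dimension at least $1$, because of the substitutions $(q,c)\mapsto(\lambda q,\lambda^{-s}c)$, $\lambda\in\mathbb C^*$. With \eqref{eq:dimX} we get $N-j\le N_k+N_{d-sk}+j-i_0$, that is,
\begin{equation}\label{eq:count}
N-N_{d-sk}\le N_k+2j-i_0 .
\end{equation}
By \eqref{eq:contact}, \eqref{eq:i0} and $N_k-1=\frac{k^2+3k}2$, the right side is at most
\[
N_k+(2s-3)i_0\le N_k+(2s-3)(N_k-1)=(2s-2)(N_k-1)+1=(s-1)(k^2+3k)+1 .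
\]
The left side equals $\frac{sk(2d+3-sk)}2\ge\frac{sk(sk+3)}2$, because $d\ge sk$. Multiplying by $2$ and collecting terms, we obtain
\begin{equation}\label{eq:final}
(s^2-2s+2)k^2-3(s-2)k-2\le0 .
\end{equation}

\emph{Case $k\ge2$.} Since $k^2\ge2k$, the left side is at least $(2s^2-7s+10)k-2$. The quadratic $2s^2-7s+10$ increases for $s\ge2$ and equals $4$ at $s=2$, so the left side is at least $4\cdot2-2>0$, a contradiction.

\emph{Case $k=1$.} Now \eqref{eq:final} reads $(s-2)(s-3)\le0$. So $s\in\{2,3\}$ and equality holds in \eqref{eq:final}, hence in all the intermediate inequalities: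
\[
d=sk=s,\qquad i_0=N_1-1=2,\qquad j=(s-1)i_0=2(s-1).
\]
Thus $(d,j)=(2,2)$ with $N=6$, or $(d,j)=(3,4)$ with $N=10$. In both cases $N=2j+2$. This proves Proposition~\ref{prop:hard}, and with it Theorems~\ref{thm:rank} and~\ref{thm:main}. \qed

\medskip
The two surviving cases are the powers of the tangent line met in Section~\ref{sec:small}.

\section{Curvilinear schemes and the proof of Theorem~\ref{thm:more}}

\begin{lemma}\label{lem:curv}
The schemes $Z_z$, $z\in\mathbb A^{r+1}$, are pairwise distinct and form an open subset of $\mathcal H_r$. The locus $\mathcal C_r\subset\mathcal H_r$ of curvilinear schemes is open and irreducible of dimension $r+1$.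
\end{lemma}
\begin{proof}
If $Z=Z_z$, then $1,x,\dots,x^{r-1}$ is a basis of $\mathcal O_Z=\mathbb C[\varepsilon]/(\varepsilon^r)$. Conversely, let $Z\in\mathcal H_r$ have support in the chart $y_0\ne0$ and let $1,x,\dots,x^{r-1}$ be a basis of $\mathcal O_Z$. Then $\mathcal O_Z$ is a local quotient of $\mathbb C[x]$ of length $r$, so $\mathcal O_Z=\mathbb C[x]/(x-t)^r$ for a unique $t$. On $Z$ the function $y$ is a unique polynomial of degree less than $r$ in $x-t$. So $Z=Z_z$ for a unique $z$. Being a basis is an open condition, so $\{Z_z\}$ is open in $\mathcal H_r$. As the image of $\mathbb A^{r+1}$ under the injective morphism $z\mapsto Z_z$ it is irreducible of dimension $r+1$.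

A curvilinear $Z$ lies in this set if and only if its support is not on the line $L:y_0=0$ and, when $r\ge2$, its tangent line does not pass through $o=[0:0:1]\in L$; for this says that $x-t$ is a local parameter on a smooth germ containing $Z$. Applying projective transformations we get such an open set for every pair $o\in L$. These sets cover $\mathcal C_r$. Any two of them intersect: take a curvilinear scheme whose support is off both lines and whose tangent line avoids both points. So $\mathcal C_r$ is open and irreducible of dimension $r+1$.
\end{proof}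

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) By Lemma~\ref{lem:curv} it suffices to treat $Z=Z_z$ with $z\in\mathbb A^{r+1}$ general. By Proposition~\ref{prop:tangent}(i), Lemma~\ref{lem:trunc} and Theorem~\ref{thm:rank} the space in question has dimension $N-\dim W_r=N-\min(2r+1,N)=\max(0,N-2r-1)$.

(b) The inequality $\le$ is \eqref{eq:lower} together with the trivial bound $N-1$. For $\ge$, note that the image of $\Psi_r$ is a cone, that its nonzero elements have local cactus rank at most $r$, and that it has dimension $\min(2r+1,N)$ by Proposition~\ref{prop:tangent}(ii) and Theorem~\ref{thm:rank}. Its projectivization has dimension $\min(2r,N-1)$.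

(c) Let $r=\lceil d(d+3)/4\rceil$. The family in question is the fiber over $F$ of the projection $\mathcal I_r\to\mathbb P(S_d)$. By Proposition~\ref{prop:lower}, $\mathcal I_r$ is a finite union of irreducible locally closed sets of dimension at most $2r$, so its fiber over a general $F$ has dimension at most $2r-(N-1)$. To see that this value is attained, note that $r\le N$; so by Lemma~\ref{lem:contact} with $k=d$ the functionals $E_0,\dots,E_{r-1}$ are independent on $V$ for $z$ in a nonempty open subset of $\mathbb A^{r+1}$. The part of $\mathcal I_r$ lying over the corresponding $Z_z$ is irreducible of dimension $(r+1)+(r-1)=2r$. It dominates $\mathbb P(S_d)$, because $\Psi_r$ is dominant. So the fiber over a general $F$ has dimension exactly $2r-\frac{d(d+3)}2$. Modulo $4$ we have $d(d+3)\equiv0,0,2,2$ for $d\equiv0,1,2,3$. If $d\equiv0,1$, then $2r=\frac{d(d+3)}2$ and the dimension is $0$. If $d\equiv2,3$, then $\frac{d(d+3)}2$ is odd, $2r=\frac{d(d+3)}2+1$, and the dimension is $1$.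

Now let $d\equiv0,1\pmod4$, so $2r=N-1$. The fiber over a general $F$ is a constructible set of dimension $0$, hence finite. The curvilinear schemes supported at a given point form a nonempty open subset of the punctual Hilbert scheme, by Lemma~\ref{lem:curv}. The latter is irreducible of dimension $r-1$ by \cite{Briancon}, so the non-curvilinear schemes at a given point form a set that is empty or of dimension at most $r-2$. Hence they contribute to $\mathcal I_r$ a set of dimension at most $2+(r-2)+(r-1)=2r-1<N-1$, which does not dominate $\mathbb P(S_d)$. So all local schemes of length $r$ apolar to a general $F$ are curvilinear.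
\end{proof}

\begin{thebibliography}{9}
\bibitem{Briancon} J. Brian\c con, \emph{Description de $\mathrm{Hilb}^n\mathbb C\{x,y\}$}, Invent. Math. \textbf{41} (1977).
\bibitem{Topics} \emph{Topics in the geometry of spaces of symmetric tensors}, \url{https://duo.uio.no/bitstream/handle/10852/92709/PhD-Cazzador-2022.pdf?isAllowed=y&sequence=1}.
\end{thebibliography}

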